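\title{Shuffle Decomposition along 2-Thin Sets of Trajectories Is Undecidable}

\begin{abstract}
A trajectory is a binary word that prescribes how two words are interleaved, and a set $T$ of trajectories defines a shuffle operation $\sqcup_T$ on languages. The set $T$ is $k$-thin if it contains at most $k$ words of each length. We consider the problem of deciding, for a $k$-thin regular set $T$ and a regular language $L$, whether $L=L_1\sqcup_T L_2$ for some languages $L_1,L_2$. The problem is decidable for $k=1$. We show that it is undecidable for $k=2$, already for unary $L$, and that it is $\Pi^0_1$-complete for every $k\ge2$. It remains undecidable when $L$ is fixed and one trajectory varies, and when $T$ is fixed and one word of $L$ varies, and there are instances that have decompositions, but none with a recursive component. For unary $L$ the equation $L=L_1\sqcup_TL_2$ is an infinite system of Boolean constraints; two trajectories of the same length suffice to express an implication, and regular families of such implications simulate counter machines.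
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Sigma$ be a finite alphabet, $\varepsilon$ the empty word, and $\mathbb N=\{0,1,2,\dots\}$. A \emph{trajectory} is a word $t$ over $\{0,1\}$; we write $|t|_0$ and $|t|_1$ for its numbers of $0$'s and $1$'s. A trajectory is an instruction for interleaving two words $x,y\in\Sigma^*$: read $t$ from left to right, and write the next letter of $x$ at each $0$ and the next letter of $y$ at each $1$. Formally, let $t=0^{j_1}1^{k_1}\cdots0^{j_n}1^{k_n}$ with $j_i,k_i\ge0$. If $|x|=|t|_0$ and $|y|=|t|_1$, factor $x=x_1\cdots x_n$ and $y=y_1\cdots y_n$ with $|x_i|=j_i$, $|y_i|=k_i$, and put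
\[
x\sqcup_ty=\{x_1y_1\cdots x_ny_n\}.
\]
If the lengths do not match, the shuffle on $t$ is undefined and we treat $x\sqcup_ty$ as empty. For example, $ab\sqcup_{0110}cd=\{acdb\}$. For a set $T\subseteq\{0,1\}^*$ and languages $L_1,L_2\subseteq\Sigma^*$ put
\[
L_1\sqcup_TL_2=\bigcup_{t\in T}\ \bigcup_{x\in L_1,\ y\in L_2}x\sqcup_ty .
\]
The set $T=0^*1^*$ gives catenation, $T=\{0,1\}^*$ gives unrestricted shuffle, and $T=(01)^*$ interleaves two words of equal length letter by letter.

A \emph{$T$-shuffle decomposition} of a language $L$ is a pair of languages $(L_1,L_2)$ with $L=L_1\sqcup_TL_2$. As in \cite{iaa}, no nontriviality condition is imposed on $L_1$ and $L_2$. For catenation and unrestricted shuffle every language therefore has a decomposition: $L\sqcup_T\{\varepsilon\}=\{w\in L: 0^{|w|}\in T\}$, and this is $L$ when $0^*\subseteq T$. For other sets of trajectories existence is a real condition. Take $T=(01)^*$ and $L=\{aa,bb\}$. The only trajectory of length $2$ is $01$, so a decomposition would need $a,b\in L_1$ and $a,b\in L_2$, and then $ab\in L_1\sqcup_TL_2$. Hence this $L$ has no decomposition.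

The argument worked because a word of $L$ could be split into a left and a right component in only one way. In general, a word $w$ can be split in as many ways as $T$ has trajectories of length $|w|$. A language is \emph{$k$-thin} if it contains at most $k$ words of length $n$ for every $n\ge1$; thus $(01)^*$ is 1-thin, while $0^*1^*$, with $n+1$ words of length $n$, is not $k$-thin for any $k$. The following problem is posed in \cite{iaa}.

\medskip
\noindent\textbf{Problem.} \emph{Given $k\ge1$, a $k$-thin regular set of trajectories $T$ and a regular language $L$, can we decide whether or not $L$ has a $T$-shuffle decomposition?}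
\medskip

Two positive results are known. The problem is decidable for $k=1$. And if $T$ is regular and \emph{letter-bounded}, that is, $T\subseteq a_1^*\cdots a_n^*$ for some $a_1,\dots,a_n\in\{0,1\}$, then the existence of a decomposition of a regular $L$ is decidable, and the components can be chosen regular whenever a decomposition exists. One would guess that the answer is positive for all $k$: a decomposition has to choose, for each word of $L$, one of at most $k$ splittings, and since $T$ and $L$ are given by finite automata it is tempting to expect that a finite automaton can make the choice. The guess is wrong. Fix a letter $a\in\Sigma$; the alphabet $\Sigma$ is arbitrary, and $\Sigma=\{a\}$ is allowed.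

\begin{theorem}\label{thm:main}
There is no algorithm which, given a 2-thin regular set of trajectories $T$ and a regular language $L\subseteq a^*$, decides whether $L$ has a $T$-shuffle decomposition. Hence there is no single algorithm for the problem with input $(k,T,L)$.
\end{theorem}

To state the refinements we recall some terms. An \emph{instance} is a pair of finite automata, one for $T$ and one for $L$, coded by a natural number. A set of numbers is $\Sigma^0_1$ if some algorithm halts exactly on its elements, and $\Pi^0_1$ if its complement is $\Sigma^0_1$. A set $D$ is \emph{$\Pi^0_1$-complete} if it is $\Pi^0_1$ and for every $\Pi^0_1$ set $E$ there is a total recursive function $g$ with $n\in E\iff g(n)\in D$; $\Sigma^0_1$-completeness is defined in the same way. A set \emph{separates} $D$ from $E$ if it contains $D$ and is disjoint from $E$, and two disjoint sets are \emph{recursively inseparable} if no recursive set separates one from the other.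

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(i)] \emph{Sharpness.} For 1-thin regular $T$ and regular $L$ the problem is decidable.
\item[(ii)] \emph{Exact complexity.} For every fixed $k\ge2$ the problem is $\Pi^0_1$-complete. The upper bound holds for all recursive $T$ and $L$: there is an algorithm which, given decision procedures for $T$ and $L$, halts if and only if $L$ has no $T$-shuffle decomposition.
\item[(iii)] \emph{Inseparability.} Among the instances with $T$ 2-thin regular and $L\subseteq a^*$ regular, the class of those with no decomposition and the class of those having a decomposition with $L_1$ finite and $L_2$ regular are recursively inseparable. Hence, for any class $\mathcal C$ of languages containing all regular languages (regular, context-free, recursive, \dots), the existence of a decomposition with components in $\mathcal C$ is undecidable.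
\item[(iv)] \emph{Fixed $L$.} There are a fixed regular $L\subseteq a^*$ and a fixed regular $T_0$ such that, for input $n$ with $T_0\cup\{0^n\}$ 2-thin, it is undecidable whether $L$ has a $(T_0\cup\{0^n\})$-shuffle decomposition.
\item[(v)] \emph{Fixed $T$.} There are a fixed 2-thin regular $T$ and a fixed regular $L_0\subseteq a^*$ such that, for input $n$, it is undecidable whether $L_0\cup\{a^n\}$ has a $T$-shuffle decomposition.
\item[(vi)] \emph{No recursive components.} There are a 2-thin regular $T$ and a regular $L\subseteq a^*$ such that $L$ has a $T$-shuffle decomposition, but in every $T$-shuffle decomposition $(L_1,L_2)$ of $L$ neither $L_1$ nor $L_2$ is recursive.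
\end{enumerate}
\end{theorem}

Part (i) is the known case $k=1$. We include a short proof, because it shows what is lost when a second trajectory of the same length is allowed. Part (vi) refutes the guess above in a strong form: the choice between two splittings may be possible and yet not computable.

Section~\ref{sec:upper} proves (i) and the upper bound in (ii). Section~\ref{sec:unary} translates the unary problem into Boolean constraints and shows the main idea on an instance with four trajectories. Section~\ref{sec:construction} reduces reachability under affine rules to the decomposition problem, Section~\ref{sec:machines} writes counter machines as affine rules, and Section~\ref{sec:proofs} combines the two.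

\section{Upper bounds: 1-thin sets and compactness}\label{sec:upper}

A word $w\in\Sigma^*$ and a trajectory $t$ of the same length can be written on two tracks as one word $\langle w,t\rangle$ over $\Gamma=\Sigma\times\{0,1\}$. Define homomorphisms on $\Gamma^*$ by their values on a letter $(b,j)$: let $g(b,j)=b$ and $\tau(b,j)=j$, and for $i\in\{0,1\}$ let $\pi_i(b,j)=b$ if $j=i$ and $\pi_i(b,j)=\varepsilon$ otherwise. Thus $\pi_i\langle w,t\rangle$ is the subsequence of $w$ at the positions where $t$ has the letter $i$, and the definition of the shuffle says
\begin{equation}\label{eq:proj}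
w\in x\sqcup_ty\iff |w|=|t|,\ x=\pi_0\langle w,t\rangle\text{ and }y=\pi_1\langle w,t\rangle .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:more}(i)]
Collect all left and all right components of splittings of words of $L$:
\[
\widehat L_1=\pi_0\bigl(g^{-1}(L)\cap\tau^{-1}(T)\bigr),\qquad
\widehat L_2=\pi_1\bigl(g^{-1}(L)\cap\tau^{-1}(T)\bigr).
\]
We claim that $L$ has a decomposition if and only if $L=\widehat L_1\sqcup_T\widehat L_2$. One direction is trivial. For the other, let $L=L_1\sqcup_TL_2$.

First, $\widehat L_1\subseteq L_1$ and $\widehat L_2\subseteq L_2$. Let $w\in L$ and $t\in T$ with $|w|=|t|$. There are $t'\in T$, $x\in L_1$, $y\in L_2$ with $w\in x\sqcup_{t'}y$. Then $|t'|=|w|=|t|$, and since $T$ is 1-thin, $t'=t$. By \eqref{eq:proj}, $\pi_0\langle w,t\rangle=x\in L_1$ and $\pi_1\langle w,t\rangle=y\in L_2$. It follows that $\widehat L_1\sqcup_T\widehat L_2\subseteq L_1\sqcup_TL_2=L$.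

Second, every $w\in L$ has a trajectory $t\in T$ of its length, because $w\in L_1\sqcup_TL_2$, and then $w\in\pi_0\langle w,t\rangle\sqcup_t\pi_1\langle w,t\rangle\subseteq\widehat L_1\sqcup_T\widehat L_2$. This proves the claim.

Regular languages are effectively closed under intersection, homomorphic images and inverse homomorphic images, and equality of regular languages is decidable. So $\widehat L_1$ and $\widehat L_2$ are effectively regular, so is
\[
\widehat L_1\sqcup_T\widehat L_2=g\bigl(\tau^{-1}(T)\cap\pi_0^{-1}(\widehat L_1)\cap\pi_1^{-1}(\widehat L_2)\bigr),
\]
and the condition of the claim can be tested.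
\end{proof}

Thinness was used only to obtain $t'=t$. For general $T$ there is no canonical candidate, and the question quantifies over uncountably many pairs $(L_1,L_2)$. What brings it down to $\Pi^0_1$ is that short words of a shuffle depend only on short words of the components, so that a compactness argument applies. We use K\"onig's lemma: an infinite rooted tree in which every vertex has finitely many children has an infinite path.

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:more}(ii)]
Let $\Sigma^{\le N}$ be the finite set of words of length at most $N$. If $w\in x\sqcup_ty$, then $|w|=|x|+|y|$. Hence for all languages $L_1,L_2$,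
\begin{equation}\label{eq:local}
(L_1\sqcup_TL_2)\cap\Sigma^{\le N}=\bigl((L_1\cap\Sigma^{\le N})\sqcup_T(L_2\cap\Sigma^{\le N})\bigr)\cap\Sigma^{\le N}.
\end{equation}
Call a pair $(F_1,F_2)$ of subsets of $\Sigma^{\le N}$ an \emph{$N$-solution} if $(F_1\sqcup_TF_2)\cap\Sigma^{\le N}=L\cap\Sigma^{\le N}$. By \eqref{eq:local}, intersecting both components of a decomposition, or of an $N'$-solution with $N'\ge N$, with $\Sigma^{\le N}$ gives an $N$-solution, the \emph{restriction}. We claim that $L$ has a decomposition if and only if an $N$-solution exists for every $N$.

The forward direction follows by restriction. For the converse, form a tree with a root and, at depth $N+1$, the $N$-solutions; the parent of an $N$-solution is its restriction to $\Sigma^{\le N-1}$, or the root if $N=0$. Each level is finite and nonempty, so there is an infinite path $(F_1^N,F_2^N)_{N\ge0}$. Put $L_j=\bigcup_NF_j^N$. Each pair on the path is the restriction of all later ones, so $L_j\cap\Sigma^{\le N}=F_j^N$, and \eqref{eq:local} gives $(L_1\sqcup_TL_2)\cap\Sigma^{\le N}=L\cap\Sigma^{\le N}$ for all $N$. Thus $L=L_1\sqcup_TL_2$.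

The algorithm runs through $N=0,1,2,\dots$, lists the words of $T$ and of $L$ of length at most $N$, tests the finitely many pairs $(F_1,F_2)$, and halts if none is an $N$-solution. It halts if and only if there is no decomposition. For fixed $k$, the set of instances in which $T$ is $k$-thin and $L$ has a decomposition is $\Pi^0_1$: run this algorithm and search in parallel for $k+1$ trajectories of equal length.
\end{proof}

\section{Unary languages and Boolean constraints}\label{sec:unary}

From now on $L\subseteq a^*$. Then the order of the letters of a trajectory does not matter for the equation $L=L_1\sqcup_TL_2$; only the \emph{counts} $(|t|_0,|t|_1)$ do. Given languages $L_1,L_2\subseteq\Sigma^*$ and $p,q\in\mathbb N$, let $X_p$ be the statement ``$a^p\in L_1$'' and $Y_q$ the statement ``$a^q\in L_2$''.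

\begin{lemma}\label{lem:unary}
Let $L\subseteq a^*$. If $L=L_1\sqcup_TL_2$, then for all $n\in\mathbb N$
\begin{equation}\label{eq:star}
a^n\in L\iff\text{there is $t\in T$ with $|t|=n$ such that $X_{|t|_0}$ and $Y_{|t|_1}$ hold.}
\end{equation}
Conversely, if $L_1,L_2\subseteq a^*$ and \eqref{eq:star} holds for all $n$, then $L=L_1\sqcup_TL_2$.
\end{lemma}

\begin{proof}
By \eqref{eq:proj}, $a^n\in x\sqcup_ty$ if and only if $|t|=n$, $x=a^{|t|_0}$ and $y=a^{|t|_1}$. So the right side of \eqref{eq:star} says that $a^n\in L_1\sqcup_TL_2$, which gives the first statement. If $L_1,L_2\subseteq a^*$, then $L_1\sqcup_TL_2\subseteq a^*$, and two subsets of $a^*$ that contain the same words $a^n$ are equal.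
\end{proof}

Consequently $L$ has a decomposition if and only if truth values can be assigned to the variables $X_p,Y_q$ so that \eqref{eq:star} holds for all $n$. Each length $n$ contributes one constraint.
\begin{itemize}
\item If $a^n\in L$, it is a \emph{demand}: $\bigvee_{t\in T,\,|t|=n}\bigl(X_{|t|_0}\wedge Y_{|t|_1}\bigr)$.
\item If $a^n\notin L$, it is a \emph{prohibition}: $\neg\bigl(X_{|t|_0}\wedge Y_{|t|_1}\bigr)$ for every $t\in T$ with $|t|=n$. It is void if $T$ has no word of length $n$.
\end{itemize}
When $T$ is 1-thin, a satisfiable demand has the form $X_p\wedge Y_q$ and makes two variables true outright. A prohibition can only make a variable false, and falsity has no further consequences: either a demand is violated at once, or nothing happens. This is why it suffices, in Theorem~\ref{thm:more}(i), to make true exactly the demanded variables.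

With two trajectories of one length, falsity does have a consequence. The demand
$(X_1\wedge Y_q)\vee(X_{p'}\wedge Y_c)$
implies $\neg Y_q\Rightarrow X_{p'}$, and it is equivalent to this implication once we decide to make the auxiliary variables $X_1$ and $Y_c$ true. The prohibition $\neg(X_p\wedge Y_q)$ says $X_p\Rightarrow\neg Y_q$. Together they give $X_p\Rightarrow X_{p'}$.

\begin{example}\label{ex:small}
Let $T=\{00,\ 0111,\ 0001,\ 00111\}$ and $L=\{a^2,a^4\}$. The set $T$ is 2-thin, and the nonvoid constraints are
\[
n=2:\ X_2\wedge Y_0,\qquad n=4:\ (X_1\wedge Y_3)\vee(X_3\wedge Y_1),\qquad n=5:\ \neg(X_2\wedge Y_3).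
\]
Length $2$ forces $X_2$, then length $5$ forces $\neg Y_3$, and then length $4$ forces $X_3$. So every decomposition has $a^3\in L_1$. A decomposition exists: for $L_1=\{a^2,a^3\}$, $L_2=\{\varepsilon,a\}$ the statements $X_2\wedge Y_0$ and $X_3\wedge Y_1$ hold and $Y_3$ fails. The candidate from the 1-thin case does not work: $\widehat L_1=\{a,a^2,a^3\}$ and $\widehat L_2=\{\varepsilon,a,a^3\}$, and the trajectory $00111$ produces $a^5\notin L$. Finally, add the trajectory $000$ to $T$. The new constraint, at length $3$, is $\neg(X_3\wedge Y_0)$; since $Y_0$ and $X_3$ are forced, the decomposition disappears.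
\end{example}

The example contains a starting point ($X_2$ is forced), one implication ($X_2\Rightarrow X_3$) and a forbidden target ($X_3$). With many implications, a decomposition should exist exactly when no chain of implications leads from the starting point to the target. To make this undecidable we need infinitely many implications, described by finite automata, that do not disturb each other and never put three trajectories on one length.

\section{From affine rules to shuffle equations}\label{sec:construction}

The simplest infinite regular sets of trajectories have the form $zs^*$ with words $z,s$. The counts of the $m$-th word $zs^m$ are affine functions of $m$. So the families of implications that we can write down link two arithmetic progressions term by term.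

\begin{definition}
A \emph{rule} is a quadruple $(A,B;C,D)$ of natural numbers with $A,C\ge1$. It allows the \emph{steps} $Am+B\to Cm+D$ for all $m\in\mathbb N$. A \emph{rule system} is a nonempty finite list of rules. A number $p'$ is \emph{reachable} from $p$ if there is a finite, possibly empty, sequence of steps from $p$ to $p'$. A set $S\subseteq\mathbb N$ is \emph{closed} if $p\in S$ and $p\to p'$ imply $p'\in S$. The \emph{inverse} of $(A,B;C,D)$ is the rule $(C,D;A,B)$, which allows the same steps reversed, and $\rho^{-1}$ is the list of inverses of the rules of $\rho$.
\end{definition}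

The numbers reachable from the elements of a set $U$ form a closed set containing $U$, and by induction on the number of steps they lie in every closed set containing $U$.

\subsection*{The construction}
The data are a rule system $\rho$ with rules $(A_i,B_i;C_i,D_i)$, $1\le i\le R$, two numbers $u\ne v$ (the start and the target), and a finite set $W\subseteq\mathbb N$ of additional starting points. The set $W$ is needed only for Theorem~\ref{thm:more}(v) and is empty in all other applications. Put $M=2R+2$.

The implications are kept apart by residues modulo $M$. The number $p$ is represented by the variable $X_{Mp}$. For a step $p\to p'$ of rule $i$, the demand needs two trajectories of equal length with counts $(1,q)$ and $(Mp',c)$, which forces $q=Mp'+c-1$. We take $c=2i$. Then the demand sits at a length $\equiv2i$, and the prohibition, with counts $(Mp,q)$, at a length $\equiv2i-1$, so each rule owns two residues. Residue $0$ is left for $u$ and $v$, and residue $M-1=2R+1$ for $W$. The start $u$ will appear in both $T$ and $L$, as in Example~\ref{ex:small}. In order to name a starting point by a word of $L$ alone, we add a family $G$ that has, for every $m$, one trajectory pairing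 $X_{Mm}$ with a variable $Y_{Mm+M-1}$ that occurs nowhere else: a demand at that length forces $X_{Mm}$, while a prohibition is met by making the partner false. Define
\begin{align*}
P_i&=0^{MB_i}1^{MD_i+2i-1}\,(0^{MA_i}1^{MC_i})^*, & Q_i&=0\,1^{MD_i+2i-1}\,(1^{MC_i})^*,\\
Q_i'&=0^{MD_i}1^{2i}\,(0^{MC_i})^*, & G&=1^{M-1}(0^M1^M)^*,
\end{align*}
and
\begin{align*}
T=T(\rho,u,v)&=\{0^{Mu},0^{Mv}\}\cup G\cup\bigcup_{i=1}^R(P_i\cup Q_i\cup Q_i'),\\
L=L(\rho,u,W)&=\{a^{Mu}\}\cup\{a^{2Mw+M-1}:w\in W\}\cup\bigcup_{i=1}^Ra^{MD_i+2i}(a^{MC_i})^* .
\end{align*}
Both sets are regular, and automata for them are computable from the data. For $1\le i\le R$ and $m\in\mathbb N$, the \emph{step $(i,m)$} is $p\to p'$ with $p=A_im+B_i$ and $p'=C_im+D_i$, and we put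
\[
q_{i,m}=Mp'+2i-1 .
\]
The $m$-th word of a family is the one with $m$ copies of the starred block. Its counts and length are read off from the definitions.
\begin{center}
\begin{tabular}{c|c|c|c}
trajectory $t$ & $(|t|_0,|t|_1)$ & $|t|$ & $|t|\bmod M$\\ \hline
$0^{Mu}$, $0^{Mv}$ & $(Mu,0)$, $(Mv,0)$ & $Mu$, $Mv$ & $0$\\
$m$-th word of $P_i$ & $(Mp,\ q_{i,m})$ & $M(p+p')+2i-1$ & $2i-1$\\
$m$-th word of $Q_i$ & $(1,\ q_{i,m})$ & $Mp'+2i$ & $2i$\\
$m$-th word of $Q_i'$ & $(Mp',\ 2i)$ & $Mp'+2i$ & $2i$\\
$m$-th word of $G$ & $(Mm,\ Mm+M-1)$ & $2Mm+M-1$ & $M-1$
\end{tabular}
\end{center}

\begin{lemma}\label{lem:constraints}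
The set $T$ is 2-thin, and \eqref{eq:star} holds for all $n$ if and only if the following hold, where $(i,m)$ ranges over all steps $p\to p'$.
\begin{align}
&X_{Mu}\wedge Y_0, \tag{C1}\label{C1}\\
&\neg(X_{Mv}\wedge Y_0), \tag{C2}\label{C2}\\
&\neg(X_{Mp}\wedge Y_{q_{i,m}}), \tag{C3}\label{C3}\\
&(X_1\wedge Y_{q_{i,m}})\vee(X_{Mp'}\wedge Y_{2i}), \tag{C4}\label{C4}\\
&(X_{Mm}\wedge Y_{Mm+M-1})\iff m\in W\qquad(m\in\mathbb N). \tag{C5}\label{C5}
\end{align}
\end{lemma}

\begin{proof}
The residues $0$, $2i-1$, $2i$ $(1\le i\le R)$ and $M-1=2R+1$ are the numbers $0,1,\dots,M-1$, each once. Within each family, different $m$ give different lengths, because $C_i\ge1$ makes $p'$ strictly increasing in $m$ and $p$ is nondecreasing. We go through the lengths $n$ by residue modulo $M$.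

\emph{Residue $0$.} The trajectories are $0^{Mu}$ and $0^{Mv}$, of different lengths since $u\ne v$, and the only word of $L$ is $a^{Mu}$. Length $Mu$ gives the demand \eqref{C1}, and length $Mv$ the prohibition \eqref{C2}.

\emph{Residue $2i-1$.} The trajectories are the words of $P_i$, at most one per length, and $L$ has no word. The $m$-th word gives the prohibition \eqref{C3}.

\emph{Residue $2i$.} The trajectories are the words of $Q_i$ and $Q_i'$. Their lengths are the numbers $M(C_im+D_i)+2i$, each carrying the $m$-th word of $Q_i$ and the $m$-th word of $Q_i'$, and these are exactly the lengths of the words of $L$ in this residue class. Each gives the demand \eqref{C4}.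

\emph{Residue $M-1$.} The trajectories are the words of $G$, at most one per length. At length $2Mm+M-1$ there is a demand if $m\in W$ and a prohibition otherwise; this is \eqref{C5}.

At every other length neither $T$ nor $L$ has a word, and the constraint is void. No length carries more than two trajectories.
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $T=T(\rho,u,v)$ and $L=L(\rho,u,W)$.
\begin{enumerate}
\item[(a)] In every $T$-shuffle decomposition $(L_1,L_2)$ of $L$, each step $(i,m)$, $p\to p'$, satisfies
\[
X_{Mp}\Rightarrow\neg Y_{q_{i,m}}\qquad\text{and}\qquad\neg Y_{q_{i,m}}\Rightarrow X_{Mp'},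
\]
and $\{p:a^{Mp}\in L_1\}$ is a closed set that contains $\{u\}\cup W$ and does not contain $v$.
\item[(b)] Let $S$ be a closed set with $\{u\}\cup W\subseteq S$ and $v\notin S$. Then
\begin{align*}
L_1&=\{a\}\cup\{a^{Mp}:p\in S\},\\
L_2&=\{\varepsilon\}\cup\{a^{2i}:1\le i\le R\}\cup\{a^{Mw+M-1}:w\in W\}\\
&\qquad\cup\{a^{q_{i,m}}:1\le i\le R,\ m\in\mathbb N,\ A_im+B_i\notin S\}
\end{align*}
form a decomposition. If $S$ is finite, then $L_1$ is finite and $L_2$ is regular.
\item[(c)] $L$ has a $T$-shuffle decomposition if and only if $v$ is not reachable from any element of $\{u\}\cup W$.
\end{enumerate}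
\end{proposition}

\begin{proof}
(a) By Lemmas~\ref{lem:unary} and~\ref{lem:constraints}, \eqref{C1}--\eqref{C5} hold. The first implication is \eqref{C3}. If $Y_{q_{i,m}}$ fails, the first alternative of \eqref{C4} fails, so the second holds and $X_{Mp'}$ is true. The two implications give $X_{Mp}\Rightarrow X_{Mp'}$, so the set is closed. It contains $u$ by \eqref{C1} and $W$ by \eqref{C5}. Since $Y_0$ holds by \eqref{C1}, \eqref{C2} gives $\neg X_{Mv}$.

(b) We first determine the truth values. Since $1$ is not a multiple of $M$, the statement $X_{Mp}$ holds if and only if $p\in S$, and $X_1$ holds. The statements $Y_0$ and $Y_{2i}$ hold. The exponents in the four parts of $L_2$ have residues $0$, $2i$, $M-1$ and $2i-1$ modulo $M$, so the parts do not overlap. The number $q_{i,m}$ determines $i$ by its residue and then $m$, because $C_i\ge1$. Therefore $Y_{q_{i,m}}$ holds if and only if $A_im+B_i\notin S$, and $Y_{Mm+M-1}$ holds if and only if $m\in W$.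

Now \eqref{C1} holds since $u\in S$, and \eqref{C2} since $v\notin S$. For a step $(i,m)$, $p\to p'$, the statement $X_{Mp}$ means $p\in S$ and $Y_{q_{i,m}}$ means $p\notin S$, which gives \eqref{C3}. For \eqref{C4}: if $p\notin S$, then $X_1\wedge Y_{q_{i,m}}$ holds; if $p\in S$, then $p'\in S$ because $S$ is closed, and $X_{Mp'}\wedge Y_{2i}$ holds. For \eqref{C5}: if $m\in W$, then $m\in S$ and both variables are true; if $m\notin W$, then $Y_{Mm+M-1}$ fails. As $L_1,L_2\subseteq a^*$, Lemmas~\ref{lem:constraints} and~\ref{lem:unary} give $L=L_1\sqcup_TL_2$.

Let $S$ be finite. Then $L_1$ is finite. Since $A_i\ge1$, only finitely many $m$ have $A_im+B_i\in S$. So $L_2$ differs by finitely many words from the regular language $\bigcup_ia^{MD_i+2i-1}(a^{MC_i})^*$ of all $a^{q_{i,m}}$, and it is regular.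

(c) If there is a decomposition, the closed set in (a) contains everything reachable from $\{u\}\cup W$ and does not contain $v$. Conversely, if $v$ is not reachable, apply (b) to the set $S$ of numbers reachable from $\{u\}\cup W$.
\end{proof}

\begin{example}
Take the single rule $(1,0;1,2)$ with steps $m\to m+2$, and $u=1$, $W=\emptyset$. Then $M=4$, $q_{1,m}=4m+9$,
\[
P_1=1^9(0^41^4)^*,\quad Q_1=0\,1^9(1^4)^*,\quad Q_1'=0^81^2(0^4)^*,\quad G=1^3(0^41^4)^*,
\]
and $L=\{a^4\}\cup a^{10}(a^4)^*$. The numbers reachable from $1$ are the odd ones. For odd $v\ge3$ there is no decomposition. For even $v$, part (b) gives $L_1=\{a\}\cup a^4(a^8)^*$ and $L_2=\{\varepsilon,a^2\}\cup a^9(a^8)^*$; the words $a^{10},a^{14},a^{18},\dots$ of $L$ are produced alternately by $Q_1$ and by $Q_1'$.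
\end{example}

\begin{remark}
The families $Q_i$ and $Q_i'$ are contained in $0^*1^*0^*$, but $P_i$ is not letter-bounded, since its words alternate between $0$ and $1$ arbitrarily often. The alternation is what lets a finite automaton link $p$ to $p'$. The sorted version $\{0^{M(A_im+B_i)}1^{q_{i,m}}:m\in\mathbb N\}$ is not regular: pumping inside the block of $0$'s changes the first count and keeps the second, although the second determines $m$. This is consistent with the decidability of the letter-bounded case.
\end{remark}

\section{Counter machines as affine rules}\label{sec:machines}

It remains to find a rule system with undecidable reachability. For parts (iii) and (vi) of Theorem~\ref{thm:more} we need more than a halting problem: a machine with two outcomes that cannot be told apart recursively.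

Let $\varphi_0,\varphi_1,\dots$ be the standard enumeration of the partial recursive functions of one variable. The function $(e,n)\mapsto\varphi_e(n)$ is partial recursive, and by the s-m-n theorem, for every partial recursive $\theta(n,x)$ there is a total recursive $g$ with $\varphi_{g(n)}(x)=\theta(n,x)$. Put $\psi(e)=\varphi_e(e)$ and
\[
K_0=\{e:\psi(e)=0\},\qquad K_1=\{e:\psi(e)=1\}.
\]

\begin{lemma}\label{lem:insep}
The sets $K_0$ and $K_1$ are recursively inseparable, and each is $\Sigma^0_1$-complete. In particular neither is recursive.
\end{lemma}

\begin{proof}
Suppose that a recursive set $E$ separates $K_0$ from $K_1$, and let $\varphi_e$ be its characteristic function. If $e\in E$, then $\psi(e)=1$ and $e\in K_1$, although $E\cap K_1=\emptyset$. If $e\notin E$, then $\psi(e)=0$ and $e\in K_0\subseteq E$. Both cases are contradictory. Since $K_0$ and $\mathbb N\setminus K_1$ separate $K_0$ from $K_1$, neither $K_0$ nor $K_1$ is recursive. Each $K_j$ is $\Sigma^0_1$ because $\psi$ is partial recursive. Given a $\Sigma^0_1$ set $E$, let $\theta(n,x)=j$ if $n\in E$ and undefined otherwise; the function $g$ of the s-m-n theorem satisfies $n\in E\iff g(n)\in K_j$.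
\end{proof}

A \emph{counter machine} has counters $1,\dots,d$ holding natural numbers and states $0,\dots,r-1$. Some states are halting. Every other state has one instruction, either $\mathrm{INC}(j,s')$ (increment counter $j$ and go to $s'$) or $\mathrm{DEC}(j,s',s'')$ (if counter $j$ is $0$, go to $s'$; otherwise decrement it and go to $s''$). We use the standard theorem that such machines compute all partial recursive functions \cite{minsky,ss}: there is a machine which, started with $e$ in counter $1$ and $0$ in the other counters, halts if and only if $\psi(e)$ is defined, and then holds $\psi(e)$ in a designated output counter $o$.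

We want each outcome to be one fixed configuration, so we append a final phase. Identify the halting states of this machine with the first state of a chain of new states $z$, one for each counter $j\ne o$, with instruction $\mathrm{DEC}(j,z^+,z)$, where $z^+$ is the next state of the chain; this empties counter $j$. The chain ends with three states $t_0,t_1,t_2$ carrying the instructions $\mathrm{DEC}(o,\eta_0,t_1)$, $\mathrm{DEC}(o,\eta_1,t_2)$ and $\mathrm{INC}(o,t_2)$, where $\eta_0,\eta_1$ are two new states, the only halting ones. Number the states so that $\eta_0=0$, $\eta_1=1$ and the start state, which is not halting, is $2$. The resulting machine $\mathcal M$, started on input $e$, halts in state $j$ with all counters $0$ if $e\in K_j$ $(j=0,1)$, and never halts if $e\notin K_0\cup K_1$.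

A rule acts on a single number by a map that is affine on a residue class. Multiplication by a prime, division by a prime and the test for divisibility by a prime are of this kind, so we store the counters as exponents and the state as a residue. Let $\ell_1=2<\ell_2<\dots<\ell_d$ be the first $d$ primes, and code the configuration $(s;n_1,\dots,n_d)$ by the number $r\,\ell_1^{n_1}\cdots\ell_d^{n_d}+s$. The coding is injective by unique factorization. Let $\rho_{\mathcal M}$ consist of the following rules.
\begin{itemize}
\item For a state $s$ with $\mathrm{INC}(j,s')$: the rule $(r,s;\ \ell_jr,s')$, with steps $rm+s\to r(\ell_jm)+s'$.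
\item For a state $s$ with $\mathrm{DEC}(j,s',s'')$: the rule $(\ell_jr,s;\ r,s'')$, with steps $r(\ell_jm)+s\to rm+s''$, and for $1\le b<\ell_j$ the rule $(\ell_jr,br+s;\ \ell_jr,br+s')$, with steps $r(\ell_jm+b)+s\to r(\ell_jm+b)+s'$.
\end{itemize}
The codes of the start configuration on input $e$ and of the two final configurations are
\[
c_e=r2^e+2,\qquad\omega_0=r,\qquad\omega_1=r+1 .
\]
They are positive, and pairwise distinct for each $e$ since their residues modulo $r$ differ.

\begin{lemma}\label{lem:machine}
The steps of $\rho_{\mathcal M}$ form the graph of a partial function $f:\mathbb N\to\mathbb N$. Every $c_e$ is in the domain of $f$, by a unique step $(i,m)$ that is computable from $e$, and $\omega_0,\omega_1$ are not in the domain. For $j=0,1$, the number $\omega_j$ is reachable from $c_e$ if and only if $e\in K_j$. If $e\in K_0$, only finitely many numbers are reachable from $c_e$.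
\end{lemma}

\begin{proof}
Write a number uniquely as $rn+s$ with $0\le s<r$. A rule listed for a state applies only to numbers congruent to that state modulo $r$. So no rule applies if $s$ is halting. If $s$ has an INC instruction, its one rule applies, with $m=n$. If $s$ has the instruction $\mathrm{DEC}(j,s',s'')$, write $n=\ell_jm+b$ with $0\le b<\ell_j$; then $b$ selects exactly one rule, and $m$ is its parameter. This proves the first two sentences.

Let $n=\ell_1^{n_1}\cdots\ell_d^{n_d}$. An INC rule multiplies $n$ by $\ell_j$, which increments $n_j$. In the DEC case, $\ell_j$ divides $n$ if and only if $n_j\ge1$; then $b=0$, and $f$ divides $n$ by $\ell_j$ and moves to $s''$; otherwise $f$ keeps $n$ and moves to $s'$. So on codes of configurations $f$ is the step of $\mathcal M$, and the numbers reachable from $c_e$ are the codes of the configurations in the run of $\mathcal M$ on input $e$. The run contains the configuration $(j;0,\dots,0)$ if and only if $e\in K_j$, and it is finite if $e\in K_0$.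
\end{proof}

\section{Proofs of the undecidability results}\label{sec:proofs}

Each proof applies Proposition~\ref{prop:reduction} to rules taken from $\rho=\rho_{\mathcal M}$. The freedom lies in where the input $c_e$ is placed: as the start $u$, which occurs in $T$ and in $L$; as the target $v$, which occurs only in $T$; or in $W$, which occurs only in $L$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $I(e)$ be the instance $T=T(\rho,c_e,\omega_1)$, $L=L(\rho,c_e,\emptyset)$. It is computable from $e$, the set $T$ is 2-thin and regular, and $L\subseteq a^*$ is regular. By Proposition~\ref{prop:reduction}(c) and Lemma~\ref{lem:machine},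
\begin{equation}\label{eq:Ie}
I(e)\text{ has a decomposition}\iff\omega_1\text{ is not reachable from }c_e\iff e\notin K_1 .
\end{equation}
Since $K_1$ is not recursive, no algorithm decides the problem for 2-thin $T$ and unary $L$. A single algorithm for all inputs $(k,T,L)$, run with $k=2$, would be such an algorithm.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(ii), hardness]
The set $\mathbb N\setminus K_1$ is $\Pi^0_1$-complete by Lemma~\ref{lem:insep}. By \eqref{eq:Ie}, the map $I$ reduces it to the problem for every $k\ge2$, since a 2-thin set is $k$-thin. With the upper bound of Section~\ref{sec:upper} this proves (ii).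
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(iii)]
If $e\in K_1$, then $I(e)$ has no decomposition by \eqref{eq:Ie}. If $e\in K_0$, then by Lemma~\ref{lem:machine} the set $S$ of numbers reachable from $c_e$ is finite and does not contain $\omega_1$, so Proposition~\ref{prop:reduction}(b) gives a decomposition of $I(e)$ with $L_1$ finite and $L_2$ regular. If a recursive set $E$ of instances contained the second class of the theorem and were disjoint from the first, then $\{e:I(e)\in E\}$ would be a recursive set separating $K_0$ from $K_1$, contrary to Lemma~\ref{lem:insep}. An algorithm deciding the existence of a decomposition with components in $\mathcal C$, run on $I(e)$, would answer yes for $e\in K_0$, as finite and regular languages lie in $\mathcal C$, and no for $e\in K_1$. This is again a recursive separation.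
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(iv)]
To keep $L$ fixed, the input must be the target, so we run the machine backward from a final configuration. Apply the construction to $\rho^{-1}$ with $u=\omega_0$, $v=c_e$, $W=\emptyset$. The language $L=L(\rho^{-1},\omega_0,\emptyset)$ does not depend on $e$, and $T=T_0\cup\{0^n\}$, where $n=Mc_e$ and $T_0$, the union of $\{0^{M\omega_0}\}$, $G$ and the families $P_i,Q_i,Q_i'$, does not depend on $e$. The set $T$ is 2-thin by Lemma~\ref{lem:constraints}. A decomposition exists if and only if $c_e$ is not reachable from $\omega_0$ under $\rho^{-1}$, that is, if and only if $\omega_0$ is not reachable from $c_e$ under $\rho$, that is, if and only if $e\notin K_0$. This is undecidable.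
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(v)]
Apply the construction to $\rho$ with $u=\omega_0$, $v=\omega_1$, $W=\{c_e\}$. Here $u$ serves only to force $Y_0$, without which the trajectory $0^{Mv}$ would forbid nothing. The set $T=T(\rho,\omega_0,\omega_1)$ is fixed and 2-thin, and $L=L_0\cup\{a^n\}$ with the fixed language $L_0=L(\rho,\omega_0,\emptyset)$ and $n=2Mc_e+M-1$. Since $\omega_0$ is not in the domain of $f$, only $\omega_0$ itself is reachable from $\omega_0$, and $\omega_0\ne\omega_1$. By Proposition~\ref{prop:reduction}(c), a decomposition exists if and only if $\omega_1$ is not reachable from $c_e$, that is, if and only if $e\notin K_1$. This is undecidable.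
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(vi)]
Now a single instance must force the truth of $X_{Mc_e}$ for all $e\in K_0$ and its falsity for all $e\in K_1$. Falsity travels backward from $\omega_1$ along the steps of $\rho$, and truth travels from $\omega_0$ along the steps of $\rho^{-1}$, so we use both. Apply the construction to the list $\rho\cup\rho^{-1}$ of all rules of $\rho$ followed by all their inverses, with $u=\omega_0$, $v=\omega_1$, $W=\emptyset$.

\emph{Existence.} With steps allowed in both directions, we must check that $\omega_0$ and $\omega_1$ stay disconnected; this is where we use that $f$ is a function. Let $S$ be the set of all $p$ with $f^h(p)=\omega_0$ for some $h\ge0$. Then $\omega_0\in S$, and $\omega_1\notin S$ because $\omega_1\ne\omega_0$ and $f(\omega_1)$ is undefined. A step of $\rho^{-1}$ leads from $p\in S$ to some $p'$ with $f(p')=p$, so $p'\in S$. A step of $\rho$ leads from $p\in S$ to $f(p)$; here $p\ne\omega_0$ because $f(\omega_0)$ is undefined, so $h\ge1$ and $f^{h-1}(f(p))=\omega_0$, that is, $f(p)\in S$. Thus $S$ is closed, and Proposition~\ref{prop:reduction}(b) gives a decomposition.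

\emph{The left component.} Let $(L_1,L_2)$ be any decomposition. By Proposition~\ref{prop:reduction}(a), the set $S_1=\{p:a^{Mp}\in L_1\}$ is closed under the steps of $\rho$ and of $\rho^{-1}$, contains $\omega_0$, and does not contain $\omega_1$. If $e\in K_0$, then $c_e$ is reachable from $\omega_0$ by steps of $\rho^{-1}$, so $c_e\in S_1$. If $e\in K_1$, then $\omega_1$ is reachable from $c_e$, so $c_e\notin S_1$. Hence $\{e:a^{Mc_e}\in L_1\}$ separates $K_0$ from $K_1$, and $L_1$ is not recursive.

\emph{The right component.} Let $(i,m)$ be the unique step of $\rho$ from $c_e$, namely $c_e\to f(c_e)$, and put $q_e=q_{i,m}$, which is computable from $e$. If $e\in K_0$, then $X_{Mc_e}$ holds, and the first implication of Proposition~\ref{prop:reduction}(a) gives $\neg Y_{q_e}$. If $e\in K_1$, then $\omega_1\neq c_e$ is reachable from $c_e$ under $\rho$, hence from $f(c_e)$. So $f(c_e)\notin S_1$, the statement $X_{Mf(c_e)}$ fails, and the second implication gives $Y_{q_e}$. Hence $\{e:a^{q_e}\notin L_2\}$ separates $K_0$ from $K_1$, and $L_2$ is not recursive.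
\end{proof}

\begin{remark}
Requiring $L_1,L_2\ne\{\varepsilon\}$ in the definition of a decomposition changes nothing for the instances constructed in this section. In each of them $u\ge1$, so by \eqref{C1} every decomposition has the nonempty word $a^{Mu}$ in $L_1$, and by \eqref{C4} for the step $(1,0)$ it has one of the nonempty words $a^{q_{1,0}}$, $a^2$ in $L_2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{iaa}
\emph{Implementation and Application of Automata},
doi:10.1007/978-3-540-70844-5,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-540-70844-5.pdf}.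

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{ss}
Shepherdson and Sturgis, J. ACM, 1963.

\end{thebibliography}
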